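\title{Endomorphism Monoids of Cylindric Algebras}


\begin{abstract}
For an ordinal $\alpha>1$ we determine whether every monoid is isomorphic to the endomorphism monoid of some cylindric algebra of dimension $\alpha$. The answer is yes exactly when $\alpha$ is infinite. For finite $\alpha$, endomorphisms can be mixed along zero-dimensional elements, and this excludes, for example, the three-element chain $\{1,e,0\}$ of commuting idempotents. For infinite $\alpha$ we construct a full and faithful functor from the category of graphs into the representable cylindric algebras of dimension $\alpha$.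
\end{abstract}

\section{Introduction}

Let $\alpha$ be an ordinal and let $\mathrm{CA}_\alpha$ be the class of cylindric algebras of dimension $\alpha$, in the sense of Henkin, Monk and Tarski (the definition is recalled in Section~\ref{sec:prelim}). For a cylindric algebra $\mathfrak A$ let $\mathrm{End}\,\mathfrak A$ be the monoid of all homomorphisms $\mathfrak A\to\mathfrak A$ under composition. For a class $K$ of algebras let $\mathrm{IEnd}[K]$ be the class of all monoids isomorphic to $\mathrm{End}\,\mathfrak A$ for some $\mathfrak A\in K$. The following problem is posed in \cite{SP}: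
\begin{quote}
\emph{For $\alpha>1$, is $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ the class of all monoids?}
\end{quote}

A cylindric algebra is a Boolean algebra with operators $c_\kappa$ ($\kappa<\alpha$) that behave like the quantifiers $\exists v_\kappa$ and constants $d_{\kappa\lambda}$ that behave like the equations $v_\kappa=v_\lambda$. In the simplest examples all $c_\kappa$ are the identity and all $d_{\kappa\lambda}$ equal $1$. Such \emph{discrete} algebras are just Boolean algebras, and their endomorphisms are easy to combine: given endomorphisms $f,g$ and an element $z$, the map $x\mapsto f(x)z+g(x)(-z)$ is again an endomorphism. In a general cylindric algebra this works as soon as $z$ is fixed by all quantifiers. When $\alpha$ is finite, such elements are easy to find: quantifying all coordinates of any $x\ne0$ gives a fixed element $z\ge x$, and an endomorphism that kills $x$ also kills $z$. So a non-injective endomorphism splits the algebra into two factors, and the monoid inherits a product structure. One should expect that not all monoids survive this.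

When $\alpha$ is infinite, the quantifiers cannot all be applied in finitely many steps. An endomorphism may kill a large ideal that contains no nonzero fixed element, and nothing forces a splitting. One may then guess that the obstruction disappears. Both guesses are correct.

Maps are composed by $(fg)(x)=f(g(x))$. Since the class of all monoids is closed under taking opposites, the answer to the problem does not depend on this convention. A \emph{right congruence} on a monoid $M$ is an equivalence relation $\rho$ such that $f\mathrel\rho g$ implies $fh\mathrel\rho gh$ for all $h\in M$; it is \emph{universal} if $\rho=M\times M$. An element $a$ is \emph{left cancellable} if $af=ag$ implies $f=g$, and a \emph{left zero} if $am=a$ for all $m\in M$.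

\begin{theorem}\label{thm:A}
Let $\alpha<\omega$ and $M\cong\mathrm{End}\,\mathfrak A$ with $\mathfrak A\in\mathrm{CA}_\alpha$. Suppose there are no two non-universal right congruences $\rho,\rho'$ on $M$ for which the natural map $M\to M/\rho\times M/\rho'$ is bijective; this holds, for instance, if $|M|$ is prime. Then every $a\in M$ is left cancellable or a left zero.

Consequently the commutative monoid $\{1,e,0\}$ with $e^2=e$ and $e0=0e=00=0$ is not in $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ for any $\alpha<\omega$.
\end{theorem}

A \emph{graph} is a pair $(X,E)$ with $E\subseteq X\times X$; loops are allowed.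

\begin{theorem}\label{thm:B}
Let $\alpha\ge\omega$. There is a full and faithful covariant functor from the category of all graphs into $\mathrm{CA}_\alpha$ whose values are representable; they are subalgebras of powers of a weak cylindric set algebra. Hence $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ is the class of all monoids, already with representable algebras, and every small category is isomorphic to a full subcategory of the category of representable $\mathrm{CA}_\alpha$'s.
\end{theorem}

The two theorems together answer the problem.

\begin{corollary}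
For an ordinal $\alpha>1$, $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ is the class of all monoids if and only if $\alpha\ge\omega$.
\end{corollary}

For finite $\alpha$ we do not claim a complete description of $\mathrm{IEnd}[\mathrm{CA}_\alpha]$. We work in ZFC. The passage from graphs to monoids and small categories in Theorem~\ref{thm:B} uses the following published theorem.

\begin{theorem}[Hedrl\'in--Pultr; see \cite{PT}]\label{thm:HP}
Every monoid is isomorphic to the endomorphism monoid of a graph, and every small category is isomorphic to a full subcategory of the category of graphs.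
\end{theorem}

Theorem~\ref{thm:A} is proved in Section~\ref{sec:finite}. Section~\ref{sec:idea} shows the idea behind Theorem~\ref{thm:B} on the monoid $\{1,e,0\}$. The building block, an algebra $S$ with $k$ ``ends'', is constructed in Section~\ref{sec:S} and shown to be rigid in Section~\ref{sec:rigid}. In Section~\ref{sec:glue} we glue copies of $S$ along their ends, in a pattern given by a closed $k$-ary relation on a Boolean space. In Section~\ref{sec:graphs} graphs are encoded by such relations, and Section~\ref{sec:proofB} puts the parts together.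

\section{Definitions and standard facts}\label{sec:prelim}

A \emph{cylindric algebra of dimension $\alpha$} is a Boolean algebra $(A,+,\cdot,-,0,1)$ with unary operations $c_\kappa$ and constants $d_{\kappa\lambda}$ ($\kappa,\lambda<\alpha$) such that, for all $x,y\in A$ and $\kappa,\lambda,\mu<\alpha$,
\begin{gather*}
c_\kappa0=0,\qquad x\le c_\kappa x,\qquad c_\kappa(x\cdot c_\kappa y)=c_\kappa x\cdot c_\kappa y,\qquad c_\kappa c_\lambda x=c_\lambda c_\kappa x,\qquad d_{\kappa\kappa}=1,\\
d_{\kappa\lambda}=c_\mu(d_{\kappa\mu}\cdot d_{\mu\lambda})\ \text{ if }\mu\ne\kappa,\lambda,\qquad c_\kappa(d_{\kappa\lambda}\cdot x)\cdot c_\kappa(d_{\kappa\lambda}\cdot -x)=0\ \text{ if }\kappa\neq\lambda.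
\end{gather*}
Standard consequences are that $c_\kappa(x+y)=c_\kappa x+c_\kappa y$, $c_\kappa c_\kappa x=c_\kappa x$ and $c_\kappa(-c_\kappa x)=-c_\kappa x$. Homomorphisms preserve all operations and constants. We often write $xy$ for $x\cdot y$.

For a sequence $w\in{}^\alpha U$ let $w(\kappa/t)$ be $w$ with its $\kappa$-th value changed to $t$. Let $W$ be either the full space ${}^\alpha U$ or a \emph{weak space}, that is, the set of all $w\in{}^\alpha U$ that agree with one fixed sequence at all but finitely many coordinates. Then the Boolean algebra $\mathrm{Sb}(W)$ of all subsets of $W$, with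
\[
c_\kappa a=\{w\in W: w(\kappa/t)\in a\text{ for some }t\in U\},\qquad d_{\kappa\lambda}=\{w\in W:w(\kappa)=w(\lambda)\},
\]
is a $\mathrm{CA}_\alpha$. Its subalgebras are called \emph{cylindric set algebras}, respectively \emph{weak cylindric set algebras}. An algebra is \emph{representable} if it embeds into a product of cylindric set algebras. In set algebras we write $0,1$ for the empty set and the whole space, and $\cdot,+,-$ for intersection, union and complement. We include the standard ultrapower argument for the following fact.

\begin{lemma}\label{lem:rep}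
Every weak cylindric set algebra embeds into a cylindric set algebra. Hence subalgebras of powers of weak cylindric set algebras are representable.
\end{lemma}

\begin{proof}
Let $W$ be the weak space of all $w\in{}^\alpha U$ that agree with $p\in{}^\alpha U$ at all but finitely many coordinates. Let $J$ be the set of finite subsets of $\alpha$, let $\mathcal F$ be an ultrafilter on $J$ that contains $\{\Gamma\in J:\Gamma_0\subseteq\Gamma\}$ for every $\Gamma_0\in J$, and let $U'$ be the ultrapower ${}^JU/\mathcal F$. For every $e\in U'$ choose a representative $\tilde e\in{}^JU$, constant if $e$ has a constant representative. For $q\in{}^\alpha U'$ and $\Gamma\in J$ let $q^\Gamma\in W$ have the value $\widetilde{q(\kappa)}(\Gamma)$ at $\kappa\in\Gamma$ and $p(\kappa)$ at $\kappa\notin\Gamma$. For $a\subseteq W$ put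
\[
a^*=\{q\in{}^\alpha U':\{\Gamma:q^\Gamma\in a\}\in\mathcal F\}.
\]
The map $a\mapsto a^*$ preserves the Boolean operations, since $\mathcal F$ is an ultrafilter. It preserves $d_{\kappa\lambda}$, since $\mathcal F$-almost all $\Gamma$ contain $\kappa$ and $\lambda$. It preserves $c_\kappa$: for $\Gamma\ni\kappa$ and $e\in U'$ we have $q(\kappa/e)^\Gamma=q^\Gamma(\kappa/\tilde e(\Gamma))$, so $q\in c_\kappa(a^*)$ implies $q\in(c_\kappa a)^*$. Conversely, if $q^\Gamma\in c_\kappa a$ for $\mathcal F$-almost all $\Gamma$, choose $t(\Gamma)\in U$ with $q^\Gamma(\kappa/t(\Gamma))\in a$ for these $\Gamma$ (and $t(\Gamma)$ arbitrary otherwise), and let $e$ be the class of $t$. Then $\tilde e(\Gamma)=t(\Gamma)$ for $\mathcal F$-almost all $\Gamma$, so $q(\kappa/e)\in a^*$. Finally, if $w\in a$, let $q(\kappa)$ be the class of the constant function with value $w(\kappa)$. Then $q^\Gamma=w$ whenever $\Gamma$ contains the finitely many coordinates at which $w$ and $p$ differ, so $q\in a^*$. Thus $a\mapsto a^*$ embeds $\mathrm{Sb}(W)$ into $\mathrm{Sb}({}^\alpha U')$.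
\end{proof}

A \emph{Boolean space} is a compact Hausdorff space in which the clopen sets form a base. Clopen sets separate its points, and closed subspaces and products of Boolean spaces are Boolean. We use Stone's theorem in this form: if $R$ is a Boolean space and $\varepsilon$ is a Boolean homomorphism from the algebra $\mathrm{Clop}(R)$ of clopen sets onto a two-element Boolean algebra, then there is a unique $r\in R$ such that, for all clopen $c$, $\varepsilon(c)=1$ iff $r\in c$. For a Boolean space $Y$ and a set $T$ let $C(Y,T)$ be the set of locally constant maps $Y\to T$.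

\section{Finite dimension: mixing endomorphisms}\label{sec:finite}

Call $z\in\mathfrak A$ \emph{zero-dimensional} if $c_\kappa z=z$ for all $\kappa<\alpha$. Then $-z$ is zero-dimensional too, because $c_\kappa(-z)=c_\kappa(-c_\kappa z)=-c_\kappa z=-z$, and $c_\kappa(xz)=c_\kappa(x\cdot c_\kappa z)=c_\kappa x\cdot z$ for all $x$.

\begin{lemma}[Mixing]\label{lem:mix}
Let $z\in\mathfrak A$ be zero-dimensional and $f,g\in\mathrm{End}\,\mathfrak A$. Then $h(x)=f(x)z+g(x)(-z)$ defines an endomorphism of $\mathfrak A$.
\end{lemma}

\begin{proof}
An element of $\mathfrak A$ is determined by its parts below $z$ and below $-z$, and Boolean operations act on the two parts separately; so $h$ is a Boolean homomorphism. Also $h(d_{\kappa\lambda})=d_{\kappa\lambda}z+d_{\kappa\lambda}(-z)=d_{\kappa\lambda}$. Finally $c_\kappa h(x)=c_\kappa f(x)\cdot z+c_\kappa g(x)\cdot(-z)=f(c_\kappa x)z+g(c_\kappa x)(-z)=h(c_\kappa x)$.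
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We may assume $M=\mathrm{End}\,\mathfrak A$. For zero-dimensional $z$ put
\[
f\sim_zg\quad\Longleftrightarrow\quad f(x)z=g(x)z\ \text{ for all }x\in\mathfrak A .
\]
This is a right congruence: if $f\sim_zg$, then $f(h(x))z=g(h(x))z$ for all $x$. The natural map $M\to M/{\sim_z}\times M/{\sim_{-z}}$ is injective because $f(x)=f(x)z+f(x)(-z)$. It is surjective because the endomorphism $h$ of Lemma~\ref{lem:mix} satisfies $h\sim_zf$ and $h\sim_{-z}g$. By hypothesis at least one of $\sim_z,\sim_{-z}$ is universal. (If $|M|$ is prime, then any bijection $M\to M/\rho\times M/\rho'$ forces one factor to have one element, so the hypothesis holds.)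

Let $a\in M$. If $a$ is injective, then $af=ag$ implies $f=g$, so $a$ is left cancellable. Suppose that $a$ is not injective. Since $a$ is a Boolean homomorphism, there is $x\ne0$ with $a(x)=0$. Put
\[
z=c_0c_1\cdots c_{\alpha-1}x .
\]
Here the finiteness of $\alpha$ is used. As the $c_\kappa$ commute and are idempotent, $z$ is zero-dimensional. Moreover $z\ge x>0$ and $a(z)=c_0\cdots c_{\alpha-1}a(x)=0$. So the identity $1\in M$ satisfies $1(z)z=z\neq0=a(z)z$, whence $1\not\sim_za$. Therefore $\sim_{-z}$ is universal. Comparing an arbitrary $f\in M$ with $1$, we get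
\[
f(x)(-z)=x(-z)\qquad\text{for all }f\in M,\ x\in\mathfrak A .
\]
Since $a(uz)\le a(z)=0$, we have $a(u)=a(u(-z))$ for every $u$. Hence
\[
a(f(x))=a\bigl(f(x)(-z)\bigr)=a\bigl(x(-z)\bigr)=a(x)
\]
for all $f$ and $x$. So $af=a$ for all $f\in M$: the element $a$ is a left zero.

Now let $M=\{1,e,0\}$. Its order $3$ is prime. The element $e$ is not left cancellable, since $ee=e1$ and $e\neq1$. It is not a left zero, since $e0=0\ne e$. So $M\notin\mathrm{IEnd}[\mathrm{CA}_\alpha]$ for $\alpha<\omega$.
\end{proof}

\begin{remark}
The hypothesis on $M$ cannot be dropped. Let $\mathfrak A$ be the eight-element Boolean algebra of subsets of a set $P$ with $|P|=3$, made discrete ($c_\kappa x=x$, $d_{\kappa\lambda}=1$). Its endomorphisms are the maps $f_\varphi(x)=\varphi^{-1}(x)$ for $\varphi:P\to P$, and $f_\varphi f_\psi=f_{\psi\varphi}$. If $\varphi$ has exactly two values, then $f_\varphi$ is not left cancellable, since there are $\psi\ne\psi'$ that agree on $\varphi(P)$; and it is not a left zero, since $\psi\varphi\neq\varphi$ for constant $\psi$.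
\end{remark}

\section{The idea in infinite dimension: gluing ends}\label{sec:idea}

From here on $\alpha\ge\omega$. We show how the monoid $\{1,e,0\}$, just excluded in finite dimension, becomes an endomorphism monoid. Two facts are taken on trust here and proved, in greater generality, in Sections~\ref{sec:S}--\ref{sec:glue}: the existence of a certain algebra $S$, and a description of the homomorphisms into it.

The first fact is this. There is an algebra $S$ with three homomorphisms $\pi_1,\pi_2,\pi_3:S\to\bar S$ onto an algebra $\bar S$ in which $0\neq1$. Think of $S$ as an object with three ends, and of $\pi_j(s)$ as the behavior of $s$ at the $j$-th end. The ends are independent in the following sense: for every $(\varepsilon_1,\varepsilon_2,\varepsilon_3)\in\{0,1\}^3$ some $s\in S$ has $\pi_j(s)=\varepsilon_j$ for all $j$. However, the only zero-dimensional elements of $S$ are $0$ and $1$, so the ends cannot be separated by zero-dimensional elements.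

Let $\mathfrak B\subseteq S^3$ consist of all $(F_1,F_e,F_0)$ for which there are $G_1,G_e,G_0\in\bar S$ with
\[
\begin{array}{c|ccc}
 & \pi_1&\pi_2&\pi_3\\ \hline
F_1&G_1&G_e&G_0\\
F_e&G_e&G_e&G_0\\
F_0&G_0&G_0&G_0
\end{array}
\]
as values at the ends. The row of $m$ lists the indices $m1,me,m0$. Since the $\pi_j$ are homomorphisms, $\mathfrak B$ is a subalgebra of $S^3$. The second fact taken on trust is that \emph{every homomorphism $\mathfrak B\to S$ is one of the three coordinate projections}. Hence every endomorphism of $\mathfrak B$ has the form $(F_1,F_e,F_0)\mapsto(F_{h(1)},F_{h(e)},F_{h(0)})$ for a map $h$ of $\{1,e,0\}$ to itself. Which of the $27$ maps $h$ send $\mathfrak B$ into itself? By independence of the ends, $G_1,G_e,G_0$ can be chosen arbitrarily in $\{0,1\}$. In particular the three projections are distinct, so $h$ is determined by the endomorphism.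
\begin{itemize}
\item All three ends of the new last entry $F_{h(0)}$ must agree. Rows $1$ and $e$ violate this when $G_e\ne G_0$, so $h(0)=0$.
\item The first two ends of $F_{h(e)}$ must agree. Row $1$ violates this when $G_1\neq G_e$, so $h(e)\in\{e,0\}$. The new value of $G_e$ is $G_{h(e)}$.
\item The second end of $F_{h(1)}$ must equal $G_{h(e)}$. The second ends of the rows are $G_e,G_e,G_0$. So if $h(e)=e$ then $h(1)\in\{1,e\}$, and if $h(e)=0$ then $h(1)=0$.
\end{itemize}
Thus $h$ is one of the three maps $(h(1),h(e),h(0))=(1,e,0),\ (e,e,0),\ (0,0,0)$, which are multiplication by $1$, $e$, $0$. Conversely, multiplication by $m$ sends $(F_x)_x$ to $(F_{mx})_x$, and the new triple satisfies the conditions with $(G_{mx})_x$ in place of $(G_x)_x$. So $\mathrm{End}\,\mathfrak B\cong\{1,e,0\}$. This does not conflict with mixing: the zero-dimensional elements of $\mathfrak B$ have all entries in $\{0,1\}$; then all three ends of each entry agree, so $G_1=G_e=G_0$ and only $0$ and $1$ remain. There is nothing to mix along.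

In general we shall have a set $D$ of glued ends (here $D=\{1,e,0\}$) and a $k$-ary relation $R$ on $D$, each $r\in R$ standing for a copy of $S$ whose $j$-th end is attached to $r_j$ (here $R$ consists of the three rows). For infinite $D$ we need a topology, so that homomorphisms into $S$ correspond to points of $R$ and not merely to ultrafilters.

\section{An algebra with $k$ ends}\label{sec:S}

Fix $\alpha\ge\omega$ and an integer $k\ge1$. Let $U=\{o\}\cup N$ with $N$ infinite and $o\notin N$, and let
\[
V=\{w\in{}^\alpha U:w(\kappa)=o\text{ for all but finitely many }\kappa<\alpha\}.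
\]
For $w\in V$ the \emph{last index} of $w$ is
\[
\ell(w)=\max\{i:1\le i<\omega,\ w(i)\ne o\}\qquad(\max\emptyset=0).
\]
It ignores coordinate $0$ and the coordinates $\kappa\ge\omega$. If $\ell(w)\ge1$, we call $w(\ell(w))\in N$ the \emph{tip} of $w$. Put $s_n=\{w\in V:\ell(w)\le n\}$ for $n<\omega$. Thus $s_0\subseteq s_1\subseteq\cdots$ and $\bigcup_ns_n=V$. The elements of $S$ will be sets that, once the last index is large, are described by a quantifier-free formula about $w$ and its tip. This formula may depend on the last index modulo $k$, and the $k$ residue classes are the $k$ ends.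

\begin{lemma}\label{lem:coord}
\begin{enumerate}
\item[(a)] Let $\kappa\le n$ or $\kappa\ge\omega$, and $w'=w(\kappa/t)$ with $w\in V$, $t\in U$. Then $w\in s_n$ iff $w'\in s_n$. If $w\notin s_n$, then $w'$ has the same last index and the same tip as $w$. In particular $c_\kappa s_n=s_n$.
\item[(b)] If $a\subseteq s_n$ and $c_\kappa a=a$ for all $\kappa\le n$ and all $\kappa\ge\omega$, then $a=0$ or $a=s_n$.
\item[(c)] If $a\subseteq V$ and $c_\kappa a=a$ for all $\kappa\ne0$, then $a=\{w\in V:w(0)\in C\}$ for some $C\subseteq U$.
\item[(d)] The only zero-dimensional elements of $\mathrm{Sb}(V)$ are $0$ and $1$.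
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $w\in s_n$ iff $w(m)=o$ for all $n<m<\omega$, and $\kappa$ is not one of these $m$. If $w\notin s_n$, then $\ell(w)>n$, so $\kappa<\ell(w)$ or $\kappa\ge\omega$, and the change at $\kappa$ affects neither the last index nor the tip.

(b) Let $w\in a$ and $w'\in s_n$. Both have value $o$ at all $m$ with $n<m<\omega$, and they differ at only finitely many other coordinates. Changing these one at a time does not leave $a$, so $w'\in a$.

(c), (d) Any two elements of $V$ differ at only finitely many coordinates. Changing them one at a time, we see that membership in $a$ depends only on $w(0)$ in (c), and is constant in (d).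
\end{proof}

\paragraph{Formulas.} Let $\mathrm{QF}$ be the set of Boolean combinations of $\top$ and the atoms $v_\kappa=v_\lambda$, $v_\kappa=o$, $v_\kappa=y$ ($\kappa,\lambda<\alpha$), and let $\mathrm{QF}_o$ be the set of those without $y$. We write $\bot$ for $\neg\top$ and do not distinguish the two sides of an equation. For $x\in{}^\alpha U$ and $u\in N$, let $(x,u)\models\theta$ have the obvious meaning, with $v_\kappa$ interpreted as $x(\kappa)$ and $y$ as $u$. For $\theta\in\mathrm{QF}_o$ we write $x\models\theta$. If $\rho$ is a permutation of $U$ with $\rho(o)=o$, then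
\begin{equation}\label{eq:perm}
(x,u)\models\theta\iff(\rho\circ x,\rho(u))\models\theta .
\end{equation}

\begin{lemma}\label{lem:qe}
For $\theta\in\mathrm{QF}$ and $\kappa<\alpha$ there is $\theta^\kappa\in\mathrm{QF}$, in $\mathrm{QF}_o$ if $\theta$ is, such that for all $x\in{}^\alpha U$ and $u\in N$: $(x,u)\models\theta^\kappa$ iff $(x(\kappa/t),u)\models\theta$ for some $t\in U$.
\end{lemma}

\begin{proof}
Replace $v_\kappa=v_\kappa$ by $\top$ and write $\theta$ in disjunctive normal form. The quantifier over $t$ distributes over disjunctions, so let $\theta$ be a conjunction of literals. If it contains a literal $v_\kappa=\tau$, where $\tau$ is $o$, $y$ or some $v_\lambda$ with $\lambda\ne\kappa$, then the only possible $t$ is the value of $\tau$. Substitute $\tau$ for $v_\kappa$ everywhere, replace $o=o$ and $y=y$ by $\top$, and replace $o=y$ by $\bot$; the last is correct because $u\in N$. If there is no such literal, then $v_\kappa$ occurs only in literals $v_\kappa\ne\tau$ with $\tau$ as before. They exclude finitely many values $t$. As $U$ is infinite, they can be deleted.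
\end{proof}

\begin{definition}
For $i\ge1$ let $[i]\in\{1,\dots,k\}$ with $[i]\equiv i\pmod k$. A \emph{code} of $s\subseteq V$ is a tuple $(n;\theta_0,\theta_1,\dots,\theta_k)$ with $n<\omega$, $\theta_0\in\mathrm{QF}_o$ and $\theta_1,\dots,\theta_k\in\mathrm{QF}$ such that
\begin{itemize}
\item for $w\in s_n$: $w\in s$ iff $w\models\theta_0$;
\item for $w\in V$ with $\ell(w)=i>n$: $w\in s$ iff $(w,w(i))\models\theta_{[i]}$.
\end{itemize}
Let $S$ be the set of all $s\subseteq V$ that have a code.
\end{definition}

The following sets are in $S$. For $s_n$ we use a code with first entry $n$, for the others one with first entry $0$, and we list only the formulas other than $\bot$.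
\[
\begin{array}{lll}
s_n & (n<\omega) & \theta_0=\top;\\
e_j=\{w:\ell(w)\ge1,\ [\ell(w)]=j\} & (1\le j\le k) & \theta_j=\top;\\
o_\kappa=\{w:w(\kappa)=o\} & (\kappa<\alpha) & \theta_0=\dots=\theta_k=(v_\kappa=o);\\
y_\kappa=\{w:\ell(w)\ge1,\ w(\kappa)=w(\ell(w))\}\quad & (\kappa<\alpha)\quad & \theta_1=\dots=\theta_k=(v_\kappa=y).
\end{array}
\]

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] If $s$ has a code with first entry $n$, it has codes with every larger first entry and the same $\theta_1,\dots,\theta_k$.
\item[(b)] $S$ is a subalgebra of $\mathrm{Sb}(V)$.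
\item[(c)] Every $s\in S$ is invariant under all permutations of $U$ that fix $o$, acting coordinatewise on $V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(n;\theta_0,\dots,\theta_k)$ be a code of $s$, and let
\[
\theta_0'=(v_{n+1}=o\wedge\theta_0)\vee(v_{n+1}\ne o\wedge\theta_{[n+1]}(v_{n+1}/y)),
\]
where $(v_{n+1}/y)$ means that $v_{n+1}$ is substituted for $y$. An element $w\in s_{n+1}$ either has $w(n+1)=o$ and lies in $s_n$, or it has last index $n+1$ and tip $w(n+1)$. So $(n+1;\theta_0',\theta_1,\dots,\theta_k)$ is a code of $s$. Iterate.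

(b) By (a), two elements of $S$ have codes with a common $n$. Then Boolean operations on the sets correspond to the same operations on the formulas. The diagonal $d_{\kappa\lambda}$ has the code $(0;v_\kappa=v_\lambda,\dots,v_\kappa=v_\lambda)$. For $c_\kappa s$ take a code $(n;\theta_0,\dots,\theta_k)$ of $s$, with $n\ge\kappa$ if $\kappa<\omega$. By Lemma~\ref{lem:coord}(a), changing coordinate $\kappa$ preserves membership in $s_n$ and, outside $s_n$, the last index and the tip. So for $w\in s_n$ we have $w\in c_\kappa s$ iff $w(\kappa/t)\models\theta_0$ for some $t$, and for $\ell(w)=i>n$ we have $w\in c_\kappa s$ iff $(w(\kappa/t),w(i))\models\theta_{[i]}$ for some $t$. By Lemma~\ref{lem:qe}, $(n;\theta_0^\kappa,\dots,\theta_k^\kappa)$ is a code of $c_\kappa s$.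

(c) If $\rho$ fixes $o$, then $\ell(\rho\circ w)=\ell(w)$, and the tip of $\rho\circ w$ is $\rho$ of the tip of $w$. Apply \eqref{eq:perm}.
\end{proof}

\paragraph{The ends.} Fix $u_0\in N$. For $\theta\in\mathrm{QF}$ put $[\theta]=\{x\in{}^\alpha U:(x,u_0)\models\theta\}$, and let $\bar S=\{[\theta]:\theta\in\mathrm{QF}\}$. By Lemma~\ref{lem:qe} we have $c_\kappa[\theta]=[\theta^\kappa]$, so $\bar S$ is a subalgebra of the full cylindric set algebra $\mathrm{Sb}({}^\alpha U)$. For each $u\in N$ some permutation of $U$ fixes $o$ and sends $u$ to $u_0$. So by \eqref{eq:perm}, $[\theta]=[\theta']$ iff $\theta$ and $\theta'$ agree at all $(x,u)$ with $x\in{}^\alpha U$, $u\in N$.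

\begin{lemma}\label{lem:ends}
For $1\le j\le k$, setting $\pi_j(s)=[\theta_j]$ for any code $(n;\theta_0,\dots,\theta_k)$ of $s$ gives a well-defined homomorphism $\pi_j$ from $S$ onto $\bar S$.
\end{lemma}

\begin{proof}
Let $(n;\theta_0,\dots,\theta_k)$ and $(n';\theta_0',\dots,\theta_k')$ be codes of $s$ and suppose that $[\theta_j]\ne[\theta_j']$, say $(x,u)\models\theta_j\wedge\neg\theta_j'$ with $u\in N$. Choose $i\ge1$ with $[i]=j$, larger than $n$, $n'$ and every $m<\omega$ such that $v_m$ occurs in $\theta_j$ or $\theta'_j$. Let $w(\kappa)=x(\kappa)$ if $v_\kappa$ occurs in $\theta_j$ or $\theta_j'$, $w(i)=u$, and $w(\kappa)=o$ otherwise. Then $w\in V$, $\ell(w)=i$, the tip of $w$ is $u$, and $(w,u)\models\theta_j\wedge\neg\theta'_j$. So $w\in s$ by the first code and $w\notin s$ by the second, a contradiction.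

The codes found in the proof of Lemma~\ref{lem:S}(b) show that $\pi_j$ preserves the Boolean operations and diagonals, and that $\pi_j(c_\kappa s)=[\theta_j^\kappa]=c_\kappa\pi_j(s)$. It is onto because every tuple $(n;\theta_0,\dots,\theta_k)$ of the required form is a code of some $s$.
\end{proof}

In particular $\pi_j(e_j)=1$ and $\pi_{j'}(e_j)=0$ for $j'\ne j$: the ends are independent. Put
\[
I=\{s\in S:\pi_j(s)=0\text{ for all }j\},\qquad S_\Delta=\{s\in S:\pi_1(s)=\dots=\pi_k(s)\}.
\]
Here $S_\Delta$ is a subalgebra of $S$, and $I\subseteq S_\Delta$. If $s\in S$ and $s\le s_n$, then $s\in I$: take a code of $s$ with first entry at least $n$, in which $\theta_1,\dots,\theta_k$ may be replaced by $\bot$. So $I$ contains all $s_n$ and all $s\cdot s_n$ with $s\in S$. Thus the $\pi_j$ are far from injective, although by Lemma~\ref{lem:coord}(d) they kill no zero-dimensional element other than $0$. This is where the argument of Section~\ref{sec:finite} breaks down: starting from $s_0\in I$ and quantifying the coordinates $1,2,\dots$ in turn, we get $s_1,s_2,\dots$, and after finitely many steps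 we are still in $I$.

Write $y=y_0$; which of the element and the formula symbol is meant will be clear from the context. The $o_\kappa$ and $y_\kappa$ are in $S_\Delta$.

\begin{lemma}\label{lem:gen}
$S_\Delta$ is generated by $o_0$, $y$ and the $s_n$ $(n<\omega)$.
\end{lemma}

\begin{proof}
For $\kappa\ne0$ we have $o_\kappa=c_0(d_{0\kappa}\cdot o_0)$. Similarly $y_\kappa=c_0(d_{0\kappa}\cdot y)$, because changing coordinate $0$ affects neither the last index nor the tip. Let $s\in S_\Delta$ have the code $(n;\theta_0,\dots,\theta_k)$. As $[\theta_1]=\dots=[\theta_k]$, the formulas $\theta_1,\dots,\theta_k$ agree at all $(x,u)$, so we may replace each of them by $\theta=\theta_1$. Then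
\[
s=s_n\cdot\{w:w\models\theta_0\}+(-s_n)\cdot\{w:\ell(w)\ge1,\ (w,w(\ell(w)))\models\theta\}.
\]
The first set in braces is a Boolean combination of sets $d_{\kappa\lambda}$ and $o_\kappa$. Inside $-s_n$ the second coincides with a Boolean combination of sets $d_{\kappa\lambda}$, $o_\kappa$, $y_\kappa$.
\end{proof}

\section{Rigidity}\label{sec:rigid}

We now show that $S_\Delta$ can be mapped into $S$ in only one way. The danger is a homomorphism that kills all $s_n$. In $\bar S$ the symbol $y$ names a constant different from $o$; in $S$ it names the tip, which varies with $w$. A homomorphism that kills all $s_n$ would produce in $S$ a constant other than $o$, and by symmetry there is none.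

\begin{proposition}\label{prop:rigid}
The only homomorphism $\psi:S_\Delta\to S$ is the inclusion.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:gen} it suffices to show that $\psi$ fixes $o_0$, all $s_n$, and $y$. We use repeatedly that, by Lemma~\ref{lem:S}(c), if $\{w\in V:w(0)\in C\}$ is in $S$, then $C$ is invariant under the permutations of $U$ that fix $o$, so
\begin{equation}\label{eq:C}
C\in\{\emptyset,\ U,\ \{o\},\ N\}.
\end{equation}

\emph{$\psi(o_0)=o_0$.} Let $a=\psi(o_0)$. Since $c_\kappa o_0=o_0$ for $\kappa\ne0$, also $c_\kappa a=a$ for $\kappa\neq0$, and Lemma~\ref{lem:coord}(c) gives $a=\{w:w(0)\in C\}$ with $C$ as in \eqref{eq:C}. From $c_0o_0=1$ we get $c_0a=1$, so $C\ne\emptyset$. From $o_0\cdot c_0(d_{01}\cdot o_0)=o_0\cdot o_1\le d_{01}$ we get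
\[
\{w:w(0)\in C,\ w(1)\in C\}=a\cdot c_0(d_{01}\cdot a)\le d_{01},
\]
so $|C|\le1$. Hence $C=\{o\}$. As $o_\kappa=c_0(d_{0\kappa}\cdot o_0)$ for $\kappa\ne0$, $\psi$ fixes all $o_\kappa$.

\emph{$\psi(s_n)\in\{0,s_n\}$.} For $n<m<\omega$ we have $s_n\le o_m$, so $\psi(s_n)\le o_m$. Hence $\psi(s_n)\subseteq\bigcap_{n<m<\omega}o_m=s_n$. By Lemma~\ref{lem:coord}(a), $c_\kappa s_n=s_n$ for $\kappa\le n$ and $\kappa\ge\omega$; the same then holds for $\psi(s_n)$. Apply Lemma~\ref{lem:coord}(b).

\emph{$\psi$ fixes all $s_n$.} From $s_n=s_{n+1}\cdot o_{n+1}$ we get $\psi(s_n)=\psi(s_{n+1})\cdot o_{n+1}$, so $\psi(s_{n+1})=s_{n+1}$ implies $\psi(s_n)=s_n$, and $\psi(s_{n+1})=0$ implies $\psi(s_n)=0$. As $s_n\ne0$, for each $n$ either both of $s_n,s_{n+1}$ are fixed or both are sent to $0$. Hence either all $s_n$ are fixed, or all are sent to $0$. Suppose the latter and let $b=\psi(y)$.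
\begin{itemize}
\item For $\kappa\ge\omega$, changing coordinate $\kappa$ affects neither the last index, nor the tip, nor $w(0)$; so $c_\kappa y=y$ and $c_\kappa b=b$. For $1\le\kappa<\omega$ the same is true of elements outside $s_\kappa$, by Lemma~\ref{lem:coord}(a) with $n=\kappa$. So $c_\kappa y\cdot(-y)\le s_\kappa$, and therefore $c_\kappa b\cdot(-b)\le\psi(s_\kappa)=0$, that is, $c_\kappa b=b$. By Lemma~\ref{lem:coord}(c), $b=\{w:w(0)\in C\}$ with $C$ as in \eqref{eq:C}.
\item The tip is never $o$, so $y\cdot o_0=0$. Hence $b\cdot o_0=0$ and $o\notin C$.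
\item $c_0y=-s_0$, so $c_0b=-\psi(s_0)=1$ and $C\neq\emptyset$. Hence $C=N$.
\item $y\cdot c_0(d_{01}\cdot y)=y_0\cdot y_1\le d_{01}$, so $b\cdot c_0(d_{01}\cdot b)\le d_{01}$ and, as above, $|C|\le1$.
\end{itemize}
Since $N$ is infinite, this is a contradiction.

\emph{$\psi(y)=y$.} For $i\ge1$ the element $q_i=s_i\cdot(-s_{i-1})=\{w:\ell(w)=i\}$ is fixed by $\psi$. On $q_i$ the tip is $w(i)$, so $y\cdot q_i=d_{0i}\cdot q_i$. Hence $\psi(y)\cdot q_i=d_{0i}\cdot q_i=y\cdot q_i$. Also $y\cdot s_0=0$ gives $\psi(y)\cdot s_0=0=y\cdot s_0$. Since $V=s_0\cup\bigcup_{i\ge1}q_i$, we get $\psi(y)=y$.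
\end{proof}

\begin{remark}
The tip is essential. If only formulas from $\mathrm{QF}_o$ were allowed in codes, then sending $s$, with a code in which $\theta_1=\dots=\theta_k=\theta$, to $\{w\in V:w\models\theta\}$ would be a homomorphism, well defined by the proof of Lemma~\ref{lem:ends}. It sends every $s_n$ to $0$, so the analogue of Proposition~\ref{prop:rigid} would fail.
\end{remark}

\section{Gluing copies of $S$ along a closed relation}\label{sec:glue}

\begin{definition}
A \emph{$k$-structure} is a pair $(D,R)$ where $D$ is a nonempty Boolean space and $R\subseteq D^k$ is closed, such that every $d\in D$ is a coordinate $r_j$ of some $r\in R$. A morphism $(D',R')\to(D,R)$ is a continuous map $g:D'\to D$ with $g^k(R')\subseteq R$, where $g^k(r_1,\dots,r_k)=(g(r_1),\dots,g(r_k))$. Put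
\[
\mathfrak A(D,R)=\{F\in C(R,S):\ \exists\,G\in C(D,\bar S)\ \ \forall r\in R\ \ \forall j\quad\pi_j(F(r))=G(r_j)\}.
\]
\end{definition}

So $F(r)$ is an element of the $r$-th copy of $S$, and copies whose ends are attached to the same point $d\in D$ must behave at these ends in the same way, namely as $G(d)$. Since the $\pi_j$ are homomorphisms and operations on locally constant functions can be carried out pointwise, $\mathfrak A(D,R)$ is a subalgebra of the power $S^R$; in particular it is a representable $\mathrm{CA}_\alpha$, by Lemma~\ref{lem:rep}. Three kinds of elements are used below: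
\begin{itemize}
\item the constant functions $\hat s$ with value $s\in S_\Delta$ (here $G$ is constant);
\item for $s\in I$ and clopen $c\subseteq R$, the function $s\chi_c$ with value $s$ on $c$ and $0$ elsewhere (here $G=0$);
\item for clopen $b\subseteq D$, the function $F_b(r)=\sum\{e_j:r_j\in b\}$. It is locally constant, since each condition $r_j\in b$ defines a clopen subset of $R$. Moreover $\pi_j(F_b(r))$ is $1$ if $r_j\in b$ and $0$ otherwise, so $G=\chi_b$, the function with value $1$ on $b$ and $0$ elsewhere.
\end{itemize}
The $\hat s$ let us apply rigidity, the $s\chi_c$ locate points of $R$, and the $F_b$ locate points of $D$.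

\begin{lemma}\label{lem:ev}
Every homomorphism $\psi:\mathfrak A(D,R)\to S$ is the evaluation $\mathrm{ev}_r:F\mapsto F(r)$ at a unique $r\in R$.
\end{lemma}

\begin{proof}
The map $s\mapsto\psi(\hat s)$ is a homomorphism $S_\Delta\to S$, so $\psi(\hat s)=s$ for all $s\in S_\Delta$ by Proposition~\ref{prop:rigid}.

Fix $n$. For clopen $c\subseteq R$ we have $s_n\chi_c\le\hat s_n$, so $\psi(s_n\chi_c)\le s_n$. Moreover $c_\kappa(s_n\chi_c)=s_n\chi_c$ for $\kappa\le n$ and $\kappa\ge\omega$. By Lemma~\ref{lem:coord}(b), $\psi(s_n\chi_c)\in\{0,s_n\}$. The map $c\mapsto\psi(s_n\chi_c)$ preserves unions and intersections, and sends $\emptyset$ to $0$ and $R$ to $\psi(\hat s_n)=s_n\ne0$. So it is a Boolean homomorphism from $\mathrm{Clop}(R)$ onto $\{0,s_n\}$. Since $R$ is a Boolean space, there is a unique $r_n\in R$ such that, for all clopen $c$, $\psi(s_n\chi_c)=s_n$ iff $r_n\in c$. For $n\le n'$, the equation $s_n\chi_c=\hat s_n\cdot s_{n'}\chi_c$ gives $\psi(s_n\chi_c)=s_n\cdot\psi(s_{n'}\chi_c)$, so $r_n\in c$ iff $r_{n'}\in c$. Hence all $r_n$ are equal; call this point $r$.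

Let $F\in\mathfrak A(D,R)$. The set $c=\{r'\in R:F(r')=F(r)\}$ is clopen and contains $r$. For each $n$ put $t=F(r)\cdot s_n\in I\subseteq S_\Delta$. Then $F\cdot s_n\chi_c=\hat t\cdot s_n\chi_c$. Applying $\psi$, and using $\psi(s_n\chi_c)=s_n$, we get $\psi(F)\cdot s_n=t\cdot s_n=F(r)\cdot s_n$. This holds for every $n$, and $\bigcup_ns_n=V$, so $\psi(F)=F(r)$. The point $r$ is unique because the functions $s_0\chi_c$ separate the points of $R$.
\end{proof}

\begin{proposition}\label{prop:duality}
For $k$-structures $(D,R)$ and $(D',R')$, the assignment $g\mapsto\mathfrak A(g)$, where $\mathfrak A(g)(F)=F\circ g^k|_{R'}$, is a bijection from the morphisms $(D',R')\to(D,R)$ onto the homomorphisms $\mathfrak A(D,R)\to\mathfrak A(D',R')$. Moreover $\mathfrak A(gg')=\mathfrak A(g')\mathfrak A(g)$ whenever $gg'$ is defined, and $\mathfrak A(\mathrm{id})=\mathrm{id}$.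
\end{proposition}

\begin{proof}
As $g$ is continuous, $F\circ g^k|_{R'}$ and $G\circ g$ are locally constant whenever $F$ and $G$ are. If $G$ witnesses $F\in\mathfrak A(D,R)$, then $\pi_j(F(g^k(r')))=G(g(r'_j))$ for $r'\in R'$, so $G\circ g$ witnesses $F\circ g^k|_{R'}\in\mathfrak A(D',R')$. As operations are pointwise, $\mathfrak A(g)$ is a homomorphism. The last two equations follow from the definition.

\emph{Injectivity.} If $\mathfrak A(g_1)=\mathfrak A(g_2)$, then $g_1^k=g_2^k$ on $R'$, because the $s_0\chi_c$ separate the points of $R$. Every point of $D'$ is a coordinate of some point of $R'$, so $g_1=g_2$.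

\emph{Surjectivity.} Let $\varphi:\mathfrak A(D,R)\to\mathfrak A(D',R')$ be a homomorphism. By Lemma~\ref{lem:ev}, for each $r'\in R'$ there is $h(r')\in R$ with $\mathrm{ev}_{r'}\varphi=\mathrm{ev}_{h(r')}$; that is, $\varphi(F)=F\circ h$ for all $F$. We must show that $h$ comes from a map on $D'$. For clopen $b\subseteq D$ we have $F_b\circ h=\varphi(F_b)\in\mathfrak A(D',R')$, so there is $G_b\in C(D',\bar S)$ with
\[
\chi_b(h(r')_j)=\pi_j\bigl(F_b(h(r'))\bigr)=G_b(r'_j)\qquad\text{for all }r'\in R',\ 1\le j\le k .
\]
Hence if $r'_j=r''_{j'}$, then $h(r')_j$ and $h(r'')_{j'}$ lie in the same clopen subsets of $D$, so they are equal. Therefore $g(d')=h(r')_j$, for any $r'\in R'$ and $j$ with $r'_j=d'$, is a well-defined map $g:D'\to D$. By construction $g^k|_{R'}=h$, so $g^k(R')\subseteq R$. It is continuous, since $g^{-1}(b)=\{d':G_b(d')=1\}$ is clopen for every clopen $b$. So $g$ is a morphism and $\varphi=\mathfrak A(g)$.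
\end{proof}

\begin{remark}\label{rem:finite}
This already settles finite monoids, without Theorem~\ref{thm:HP}. Let $M=\{m_1,\dots,m_k\}$ be a monoid, $D=M$ with the discrete topology, and $R=\{(m_1m,\dots,m_km):m\in M\}$. Then $(D,R)$ is a $k$-structure, since $m=1$ gives the tuple $(m_1,\dots,m_k)\in R$. A morphism $g:(D,R)\to(D,R)$ sends this tuple to some $(m_1m,\dots,m_km)$, so $g=g_m$, where $g_m(x)=xm$; and each $g_m$ is a morphism. As $g_mg_{m'}=g_{m'm}$, Proposition~\ref{prop:duality} gives $\mathfrak A(g_{m'm})=\mathfrak A(g_{m'})\mathfrak A(g_m)$. So $m\mapsto\mathfrak A(g_m)$ is an isomorphism $M\to\mathrm{End}\,\mathfrak A(D,R)$. For $M=\{1,e,0\}$ this is the example of Section~\ref{sec:idea}.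
\end{remark}

\section{From graphs to $7$-structures}\label{sec:graphs}

For infinite monoids the construction of Remark~\ref{rem:finite} would need infinitely many ends. Instead we fix $k=7$ and encode an arbitrary graph by a closed $7$-ary relation on a Boolean space. The functor $\mathfrak A$ reverses arrows, so we want a second arrow-reversing construction; the natural one sends a vertex set $X$ to a power of a finite set. Write $3=\{0,1,2\}$, with the discrete topology, and call its elements colors. Put $D_X=3^X$ with the product topology. A map $f:X\to Y$ induces $f^*:3^Y\to3^X$, $f^*(\sigma)=\sigma\circ f$, and we need relations that only the maps $f^*$ with $f$ a graph homomorphism preserve. Let $\bar a$ be the constant function with value $a$, and call $\sigma,\tau\in3^Y$ \emph{apart} if $\sigma(y)\neq\tau(y)$ for all $y\in Y$. The next lemma says that a continuous coloring of $3^Y$ that gives different colors to elements that are apart, and the color $a$ to $\bar a$, is a projection.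

\begin{lemma}\label{lem:color}
Let $p:3^Y\to3$ be continuous, with $p(\bar a)=a$ for all $a\in3$ and $p(\sigma)\ne p(\tau)$ whenever $\sigma,\tau$ are apart. Then there is a unique $y^*\in Y$ with $p(\sigma)=\sigma(y^*)$ for all $\sigma\in3^Y$.
\end{lemma}

\begin{proof}
$Y\ne\emptyset$, since otherwise $\bar0=\bar1$. For $T\subseteq Y$ and distinct $a,b\in3$ let $\sigma_T^{ab}$ be $a$ on $T$ and $b$ off $T$. If $c$ is the third color, then $\sigma_T^{ab}$ is apart from $\bar c$, so $p(\sigma_T^{ab})\in\{a,b\}$. Put $\mathcal U_{ab}=\{T\subseteq Y:p(\sigma^{ab}_T)=a\}$.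

\emph{All $\mathcal U_{ab}$ are equal.} Let $\{a,b,c\}=3$. Then $\sigma^{ab}_T$ and $\sigma^{bc}_T$ are apart, so they do not both have $p$-value $b$. Thus $p(\sigma^{bc}_T)=b$ implies $p(\sigma^{ab}_T)=a$, that is, $\mathcal U_{bc}\subseteq\mathcal U_{ab}$. Permuting the colors cyclically, $\mathcal U_{bc}\subseteq\mathcal U_{ab}\subseteq\mathcal U_{ca}\subseteq\mathcal U_{bc}$, so these three are equal. Also $\sigma^{ab}_T$ and $\sigma^{ba}_T$ are apart and both have $p$-values in $\{a,b\}$, so one value is $a$ iff the other is $b$. Hence $\mathcal U_{ab}=\mathcal U_{ba}$. Call the common family $\mathcal U$.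

\emph{Exactly one of $T$, $Y\setminus T$ is in $\mathcal U$, and $Y\in\mathcal U$.} Since $\sigma^{ab}_T=\sigma^{ba}_{Y\setminus T}$, we have $T\in\mathcal U_{ab}$ iff $p(\sigma^{ba}_{Y\setminus T})=a$ iff $Y\setminus T\notin\mathcal U_{ba}$. And $\sigma^{ab}_Y=\bar a$.

\emph{If $p(\sigma)=a$, then $\sigma^{-1}(a)\in\mathcal U$.} Otherwise $T=Y\setminus\sigma^{-1}(a)\in\mathcal U$. For $b\neq a$, $\sigma_T^{ab}$ is apart from $\sigma$: on $T$ it is $a$ and $\sigma$ is not; off $T$ it is $b$ and $\sigma$ is $a$. But $p(\sigma_T^{ab})=a=p(\sigma)$, a contradiction.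

\emph{No two members of $\mathcal U$ are disjoint.} If $T,T'\in\mathcal U$ are disjoint, then $\sigma_T^{01}$ and $\sigma_{T'}^{02}$ are apart: their values are $0,2$ on $T$, $1,0$ on $T'$, and $1,2$ elsewhere. But both have $p$-value $0$.

\emph{$\mathcal U$ is an ultrafilter.} It does not contain $\emptyset$, since $Y\in\mathcal U$. If $T\in\mathcal U$ and $T\subseteq T'\notin\mathcal U$, then $Y\setminus T'\in\mathcal U$ is disjoint from $T$, which is impossible; so $\mathcal U$ is upward closed. If $T,T'\in\mathcal U$, let $\sigma$ have the color classes $T\cap T'$, $T\setminus T'$, $Y\setminus T$. One of these, the class of color $p(\sigma)$, is in $\mathcal U$. As $T\setminus T'$ is disjoint from $T'$ and $Y\setminus T$ is disjoint from $T$, it is $T\cap T'$.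

\emph{$\mathcal U$ is principal.} By continuity and compactness, $p(\sigma)$ depends only on the restriction of $\sigma$ to a finite set $Y_0\subseteq Y$. So $p(\sigma^{01}_{Y_0})=p(\bar0)=0$, which means $Y_0\in\mathcal U$. An ultrafilter with a finite member is principal, so $\mathcal U=\{T:y^*\in T\}$ for some $y^*$. As $\sigma^{-1}(p(\sigma))\in\mathcal U$, we get $p(\sigma)=\sigma(y^*)$. Uniqueness holds because for $y\neq y^*$ some $\sigma$ has $\sigma(y)\ne\sigma(y^*)$.
\end{proof}

\begin{remark}
Two colors do not suffice: the majority function $2^3\to2$ fixes constants and takes different values at complementary arguments, but is not a projection. Continuity is needed as well: for a nonprincipal ultrafilter $\mathcal U$ on an infinite set $Y$, let $p(\sigma)$ be the color $a$ with $\sigma^{-1}(a)\in\mathcal U$.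
\end{remark}

For a graph $(X,E)$ let $R_X\subseteq D_X^7$ be the set of all $(\sigma_1,\dots,\sigma_7)$ such that
\begin{enumerate}
\item[(i)] $\sigma_1$ and $\sigma_2$ are apart;
\item[(ii)] $(\sigma_3(x),\sigma_4(x'))\ne(0,0)$ for all $(x,x')\in E$;
\item[(iii)] $\sigma_5=\bar0$, $\sigma_6=\bar1$, $\sigma_7=\bar2$.
\end{enumerate}
Conditions (i) and (iii) are made for Lemma~\ref{lem:color}. Condition (ii) records the edges: it says that no edge leads from $\sigma_3^{-1}(0)$ to $\sigma_4^{-1}(0)$.

The set $R_X$ is closed, since each condition is an intersection of clopen conditions on finitely many coordinates. Every $d\in D_X$ is a first coordinate of a point of $R_X$: take $\sigma_2=d+1$ modulo $3$, pointwise, $\sigma_3=\sigma_4=\bar1$, and $\sigma_5,\sigma_6,\sigma_7$ as in (iii). So $(D_X,R_X)$ is a $7$-structure, also if $X=\emptyset$, when $D_X$ has one point. As $R_X$ is the product of the three relations (i), (ii), (iii), which are all nonempty, a map $D_Y\to D_X$ sends $R_Y$ into $R_X$ iff it preserves each of the three relations.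

\begin{proposition}\label{prop:graphs}
For graphs $(X,E)$ and $(Y,E')$, the assignment $f\mapsto f^*$ is a bijection from the graph homomorphisms $f:(X,E)\to(Y,E')$ onto the morphisms $(D_Y,R_Y)\to(D_X,R_X)$. Moreover $(f'f)^*=f^*f'^*$ whenever $f'f$ is defined, and $\mathrm{id}^*=\mathrm{id}$.
\end{proposition}

\begin{proof}
Let $f$ be a graph homomorphism. Each coordinate $\sigma\mapsto\sigma(f(x))$ of $f^*$ is a projection, so $f^*$ is continuous. If $\sigma,\tau$ are apart, so are $\sigma\circ f,\tau\circ f$; and constants go to constants of the same value. So (i) and (iii) are preserved. If (ii) fails for $(\sigma\circ f,\tau\circ f)$, say $(\sigma(f(x)),\tau(f(x')))=(0,0)$ with $(x,x')\in E$, then $(f(x),f(x'))\in E'$ shows that (ii) fails for $(\sigma,\tau)$. So $f^*$ is a morphism. It determines $f$, since the projection $\sigma\mapsto\sigma(f(x))$ determines $f(x)$. The last two equations hold since $\sigma\circ(f'f)=(\sigma\circ f')\circ f$ and $\sigma\circ\mathrm{id}=\sigma$.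

Conversely let $g:(D_Y,R_Y)\to(D_X,R_X)$ be a morphism. For $x\in X$ consider the continuous map $p:3^Y\to3$, $p(\sigma)=g(\sigma)(x)$. Since $g$ preserves (iii), $p(\bar a)=a$. Since $g$ preserves (i), $p(\sigma)\ne p(\tau)$ whenever $\sigma,\tau$ are apart. By Lemma~\ref{lem:color} there is a unique $f(x)\in Y$ with $g(\sigma)(x)=\sigma(f(x))$ for all $\sigma$. So $g=f^*$ for this map $f:X\to Y$. Suppose that $(x,x')\in E$ but $(f(x),f(x'))\notin E'$. Let $\sigma$ be $0$ at $f(x)$ and $1$ elsewhere, and let $\tau$ be $0$ at $f(x')$ and $1$ elsewhere. The only pair $(y,y')$ with $(\sigma(y),\tau(y'))=(0,0)$ is $(f(x),f(x'))\notin E'$, so $(\sigma,\tau)$ satisfies (ii) for $Y$. But $g(\sigma)(x)=\sigma(f(x))=0$ and $g(\tau)(x')=\tau(f(x'))=0$, so $(g(\sigma),g(\tau))$ violates (ii) for $X$, a contradiction. Hence $f$ is a graph homomorphism.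
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

Take $k=7$. By Propositions~\ref{prop:duality} and~\ref{prop:graphs}, the assignments
\[
(X,E)\mapsto\mathfrak A(D_X,R_X),\qquad \bigl(f:(X,E)\to(Y,E')\bigr)\mapsto\bigl(\mathfrak A(f^*):\mathfrak A(D_X,R_X)\to\mathfrak A(D_Y,R_Y)\bigr)
\]
form the composite of two contravariant functors, each bijective on hom-sets. So they are a full and faithful covariant functor from graphs into $\mathrm{CA}_\alpha$. Its values are subalgebras of powers of the weak cylindric set algebra $S$, hence representable by Lemma~\ref{lem:rep}. In particular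
\[
\mathrm{End}\,\mathfrak A(D_X,R_X)\cong\mathrm{End}(X,E).
\]
Given a monoid $M$, Theorem~\ref{thm:HP} provides a graph with $\mathrm{End}(X,E)\cong M$. Then $\mathfrak A(D_X,R_X)$ is a representable $\mathrm{CA}_\alpha$ with endomorphism monoid isomorphic to $M$. So $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ is the class of all monoids.

Now let $\mathcal C$ be a small category. By Theorem~\ref{thm:HP} we may assume that $\mathcal C$ is a full subcategory of the category of graphs. For each object $i=(X,E)$ of $\mathcal C$ replace $\mathfrak A(D_X,R_X)$ by its isomorphic copy $\mathfrak A_i$ in which every element $a$ is renamed $(i,a)$, and transport the homomorphisms accordingly. The algebras $\mathfrak A_i$ are pairwise distinct, so the resulting full and faithful functor is injective on objects. It is therefore an isomorphism from $\mathcal C$ onto the full subcategory of representable $\mathrm{CA}_\alpha$'s with the objects $\mathfrak A_i$. This proves Theorem~\ref{thm:B}. \qed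

\begin{thebibliography}{9}

\bibitem{PT}
A. Pultr and V. Trnkov\'a,
\emph{Combinatorial, Algebraic and Topological Representations of Categories},
North-Holland, 1980.

\bibitem{SP}
\emph{Structure Problems For Cylindric Algebras},\\
\texttt{https://github.com/isaacST08/Algebra-Texts-and-Books}

\end{thebibliography}

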